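# Flows with small entries in 2-designs, and designs built from squares in $\mathbb F_q$

## The designs $D_q$

Let $q$ be a prime power with $q\equiv 3\pmod 4$. Let $Q$ be the set of nonzero squares of $\mathbb F_q$ and $N$ the set of nonsquares. Each has $\frac{q-1}2$ elements. Since $(-1)^{(q-1)/2}=-1$, the element $-1$ is a nonsquare, and therefore
$$N=-Q .$$
In words: for distinct $p,p'\in\mathbb F_q$, exactly one of $p-p'$ and $p'-p$ is a square.

**Construction.** The points of $D_q$ are the elements of $\mathbb F_q\cup\{\infty\}$. For each $a\in\mathbb F_q$ there are two blocks,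
$$B_a=\{\infty\}\cup(Q+a),\qquad B'_a=\{a\}\cup(Q+a).$$

So every translate of $Q$ is used twice, completed once by $\infty$ and once by its own "center" $a$.

For $q=3$ we have $Q=\{1\}$, $B_a=\{\infty,a+1\}$ and $B'_a=\{a,a+1\}$. These are the six 2-element subsets of a 4-set, so $D_3$ is the complete graph $K_4$. For $q=7$ we have $Q=\{1,2,4\}$ and $N=\{3,5,6\}$; there are 8 points and 14 blocks of size 4, for example $B_6=\{\infty,0,1,3\}$ and $B_6'=\{6,0,1,3\}$.

Here is what the construction is for.

**Definition.** A *block design* consists of $v$ points and a collection of $b$ subsets of the points, called blocks, each of cardinality $k$. Its *incidence matrix* $A$ is the $v\times b$ matrix whose $(i,j)$ entry is $1$ if the $i$th point lies in the $j$th block and $0$ otherwise. The design is a *2-design* if any two points lie in exactly $\lambda$ blocks, for some $\lambda>0$ (so we always take $v\ge 2$). It is *simple* if no block is repeated.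

**Definition.** A *flow* for a 2-design is a vector $x\in\mathbb R^b$ with $Ax=0$: a number on each block such that, at every point, the numbers on the blocks through that point add up to $0$. It is *nowhere-zero* if no entry is $0$.

As an example, take $K_4$ on the points $1,2,3,4$, with $\lambda=1$. Write $x_{ij}$ for the number on $\{i,j\}$. The equations at points 1 and 2 give $x_{13}+x_{14}=x_{23}+x_{24}$, both sides being $-x_{12}$; those at 3 and 4 give $x_{13}+x_{23}=x_{14}+x_{24}$. Adding the two yields $x_{13}=x_{24}$, and by symmetry opposite edges always carry equal numbers. So a flow consists of three numbers $\alpha,\beta,\gamma$, one for each pair of opposite edges, with $\alpha+\beta+\gamma=0$. Three odd numbers cannot add up to $0$, so entries $\pm1$ are impossible, while $1,1,-2$ works.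

It is known that a 2-design with $b>v$ possesses a nowhere-zero flow. The following stronger statement was posed in "Problems from BCC22".

**Conjecture.** A 2-design with $b>v$ possesses a flow with entries from the set $\{\pm1,\pm2,\pm3,\pm4\}$.

The conjecture is false, and the designs $D_q$ show it. For a 2-design $D$ with $b>v$, let $f(D)$ be the least $C$ such that $D$ has a flow with all entries in $\{\pm1,\dots,\pm C\}$.

**Theorem 1.** $D_q$ is a simple 2-design with $v=q+1$, $b=2q$, $k=\frac{q+1}2$, $\lambda=\frac{q-1}2$, so $b>v$. If $C\ge1$ is an integer and $\sqrt q>C(2C+1)^2\,2^{2C+1}$, then $D_q$ has no flow with all entries in $\{\pm1,\dots,\pm C\}$.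

For $C=4$ the condition reads $\sqrt q>4\cdot 81\cdot 512=165888$. Take $q=3^{23}=94143178827$, which is $3$ modulo $4$ because it is an odd power of 3. Since $165888^2<170000^2=2.89\cdot10^{10}<q$, the design $D_{3^{23}}$ is a counterexample, and so is $D_q$ for every larger prime power $q\equiv3\pmod 4$.

**Theorem 2.**

(a) For every finite set $F\subset\mathbb R\setminus\{0\}$ there are infinitely many simple 2-designs with $b>v$ having no flow with entries in $F$.

(b) $f(D_q)=\Theta(\log q)$; precisely,
$$\left(\tfrac14-o(1)\right)\log_2 q\ \le\ f(D_q)\ \le\ \frac{\ln(2q)}{\ln\frac{2q}{q+1}}=(1+o(1))\log_2 q .$$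

(c) Every 2-design with $b>v$ and $k<v$ satisfies $f(D)\le\lceil b/2\rceil\sqrt b\,r^2\le b^{7/2}$, where $r$ is the number of blocks on a point. If $k=v$ and $b>v\ge2$, then $f(D)\le2$.

So the best bound valid for all 2-designs with $b>v$, as a function of $b$, is at least of order $\log b$ for infinitely many $b$, and at most polynomial in $b$.

## Counting differences of squares: $D_q$ is a simple 2-design

The purpose of this section is the first sentence of Theorem 1. All blocks visibly have size $1+\frac{q-1}2=\frac{q+1}2$, there are $q+1$ points and $2q$ blocks, and $2q>q+1$.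

**Step 1: differences are evenly distributed.** For $d\neq0$ let $m(d)$ be the number of pairs $(s,s')\in Q^2$ with $s-s'=d$. If $c\in Q$, then $(s,s')\mapsto(cs,cs')$ shows $m(cd)=m(d)$. Swapping $s$ and $s'$ shows $m(-d)=m(d)$. Every nonzero element lies in $Q$ or in $-Q=N$, so $m$ is constant on $\mathbb F_q^*$. There are $|Q|(|Q|-1)$ pairs with $s\ne s'$, hence
$$m(d)=\frac{|Q|(|Q|-1)}{q-1}=\frac{q-3}4 .$$

**Step 2: pairs $\{\infty,p\}$.** Only the blocks $B_a$ contain $\infty$, and $p\in Q+a$ means $a\in p-Q$. This gives $\frac{q-1}2$ blocks.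

**Step 3: pairs $\{p,p'\}\subset\mathbb F_q$.** Both points lie in $Q+a$ exactly when $(p-a,p'-a)\in Q^2$, and such pairs have difference $p-p'$; so this happens for $m(p-p')=\frac{q-3}4$ values of $a$. Each such $a$ contributes two blocks, $B_a$ and $B'_a$, for a total of $\frac{q-3}2$. Any further block containing both points must use the center as one of them. It is $B'_p$, if $p'-p\in Q$, or $B'_{p'}$, if $p-p'\in Q$. (Since $0\notin Q$, we have $p\notin Q+p$, so these were not counted before.) Exactly one of the two conditions holds because $N=-Q$. The total is $\frac{q-3}2+1=\frac{q-1}2$, the same as in Step 2.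

For $q=7$ and the pair $\{0,1\}$: the two blocks $B_6,B_6'$ displayed above, and $B'_0=\{0,1,2,4\}$, which makes $\lambda=3$.

**Step 4: simplicity.** Let $a\ne c$. As in Step 3, $|(Q+a)\cap(Q+c)|=m(c-a)=\frac{q-3}4<|Q|$, so $B_a\ne B_c$. If $B'_a=B'_c$, then $a\in Q+c$ and $c\in Q+a$, so both $a-c$ and $c-a$ are in $Q$, which is impossible. Finally $\infty$ belongs to every $B_a$ and to no $B'_c$. $\square$

Each point lies in $r=bk/v=q$ blocks, an odd number. So a sum of $q$ values $\pm1$ is odd, and $D_q$ never has a flow with entries $\pm1$; that is, $f(D_q)\ge2$. Parity says nothing more once even entries are allowed, and we need finer information about the flows.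

## Flows of $D_q$ as vectors of sum zero

The purpose here is to describe all flows by a single free vector indexed by $\mathbb F_q$. Let $x_a$ and $x'_a$ be the numbers on $B_a$ and $B'_a$, and put
$$z_a=x_a+x'_a .$$
This is natural because $B_a$ and $B'_a$ share all of $Q+a$, so most equations see only the sum.

The equation at $\infty$ is $\sum_a x_a=0$. The blocks through $p\in\mathbb F_q$ are $B_a$ and $B'_a$ for all $a$ with $p-a\in Q$, and $B'_p$. So the equation at $p$ is $x'_p+\sum_{a:\,p-a\in Q}z_a=0$. Since $p-a\in Q$ is the same as $a-p\in N$, it says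
$$x'_p=-\sum_{a\in p+N}z_a,\qquad x_p=z_p-x'_p. \tag{1}$$

**The constraint on $z$.** Sum the first formula of (1) over $p$. Each $a$ lies in $p+N$ for exactly $|N|$ values of $p$, so $\sum_p x'_p=-|N|\sum_a z_a$. On the other hand $\sum_p x'_p=\sum_p z_p-\sum_p x_p=\sum_p z_p$, by the equation at $\infty$. Hence $(1+|N|)\sum_a z_a=0$, and
$$\sum_{a}z_a=0. \tag{2}$$

**The converse.** Let $z$ satisfy (2) and define $x',x$ by (1). The equations at the points $p\in\mathbb F_q$ hold by definition, and $\sum_p x_p=\sum_p z_p+|N|\sum_p z_p=0$ is the equation at $\infty$. So flows correspond exactly to vectors $z$ with (2). If $x$ and $x'$ are integral, so is $z$, and conversely.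

For $q=3$, where $N=\{2\}$, formula (1) gives $x'_p=-z_{p+2}$ and $x_p=z_p+z_{p+2}=-z_{p+1}$: the three numbers $-z_0,-z_1,-z_2$, each used twice, as found for $K_4$.

For $q=7$, take $z_0=-3$, $z_1=z_2=z_3=1$ and $z_4=z_5=z_6=0$. For instance $x'_2$ is minus the sum of $z$ over $2+N=\{5,0,1\}$, so $x'_2=2$ and $x_2=z_2-x_2'=-1$. Continuing,
$$(x'_0,\dots,x'_6)=(-1,3,2,-2,1,-2,-1),\qquad (x_0,\dots,x_6)=(-2,-2,-1,3,-1,2,1).$$
This flow is nowhere-zero, and $f(D_7)\le3$. A sparser choice fails: with $z_0=1$, $z_1=-1$ and all other $z_a=0$, the point $p=6$ has $0-6=1\in Q$ and $1-6=2\in Q$, so $6+N$ contains neither $0$ nor $1$, and $x'_6=0$.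

These two computations show both sides of the problem. If $z$ lives on few points, then some $p$ sees all of them on the same side, and the flow has a zero. If $z$ lives on many points, we expect some entry to be large. We now make both halves precise.

## The energy identity

The purpose of this section is to show that bounded entries force $z$ to be bounded in $\ell_2$, independently of $q$. Let $\eta$ be the quadratic character: $\eta=1$ on $Q$, $\eta=-1$ on $N$, $\eta(0)=0$. It is multiplicative, and $\sum_{u}\eta(u)=0$. Put
$$y_p=\sum_a z_a\,\eta(a-p).$$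

**Step 1: the flow in terms of $y$ and $z$.** The indicator function of $N$ is $1_N(u)=\frac12\bigl(1-\eta(u)-\delta_{u,0}\bigr)$, where $\delta_{u,0}$ is $1$ if $u=0$ and $0$ otherwise. So (1) and (2) give $x'_p=-\frac12\bigl(\sum_a z_a-y_p-z_p\bigr)=\frac12(y_p+z_p)$, and
$$x'_p=\tfrac12(y_p+z_p),\qquad x_p=\tfrac12(z_p-y_p),\qquad y_p=x'_p-x_p. \tag{3}$$

**Step 2: correlations of shifted characters.** We claim
$$\sum_p\eta(a-p)\eta(c-p)=\begin{cases}q-1&\text{if }a=c,\\-1&\text{if }a\ne c.\end{cases} \tag{4}$$
The case $a=c$ is clear, since all terms are $1$ except the one with $p=a$, which is $0$. If $a\neq c$, put $w=a-p$ and $u=c-a\ne0$. The term with $w=0$ vanishes, and for $w\ne0$ we have $\eta(w)\eta(w+u)=\eta(w^2)\,\eta(1+u/w)=\eta(1+u/w)$. As $w$ runs over $\mathbb F_q^*$, the element $1+u/w$ runs over all of $\mathbb F_q$ except $1$. So the sum is $0-\eta(1)=-1$.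

**Step 3: the identity.** Expanding the square and using (4) and (2),
$$\sum_p y_p^2=\sum_{a,c}z_az_c\sum_p\eta(a-p)\eta(c-p)=q\sum_a z_a^2-\Bigl(\sum_a z_a\Bigr)^2=q\sum_a z_a^2 .$$
Since $y_p=x'_p-x_p$ and $z_p=x'_p+x_p$, we have $y_p^2+z_p^2=2(x_p^2+x_p'^2)$. Therefore
$$(q+1)\sum_a z_a^2=\sum_p(y_p^2+z_p^2)=2\sum_p(x_p^2+x_p'^2). \tag{5}$$
In the example for $q=7$, the left side is $8\cdot12=96$ and the right side is $2(24+24)=96$.

**Step 4: the consequence for bounded flows.** Suppose all entries of the flow lie in $\{\pm1,\dots,\pm C\}$. Then $z$ is integral, $|y_p|\le 2C$ by (3), and the right side of (5) is at most $2\cdot 2qC^2$. For integers $|z_a|\le z_a^2$, so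
$$\sum_a|z_a|\le\sum_a z_a^2\le\frac{4qC^2}{q+1}<4C^2. \tag{6}$$

Let
$$S=\{a:z_a\ne0\}.$$
By (6), $|S|<4C^2$. Identity (5) alone gives no contradiction: it only says that $z$ is sparse. The next tool tells us how a sparse set looks from the various points $p$.

## Prescribing quadratic characters at $t$ shifts

Here we show that any $\pm1$ pattern for $\eta(a_1-p),\dots,\eta(a_t-p)$ occurs for about $q/2^t$ points $p$, and that over these $p$ the value of $\eta(c-p)$, for any other $c$, averages out. The one deep fact we use is the following.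

**Weil's bound** (Lidl–Niederreiter, *Finite Fields*, Theorem 5.41, for the quadratic character). If $g\in\mathbb F_q[X]$ is squarefree of degree $d\ge1$, then
$$\Bigl|\sum_{p\in\mathbb F_q}\eta(g(p))\Bigr|\le(d-1)\sqrt q .$$

For $d=1$ it says that the sum is $0$, which is clear. For $g=(a-X)(c-X)$ with $a\ne c$ it gives the bound $\sqrt q$, while the true value is $-1$ by (4).

Let $a_1,\dots,a_t\in\mathbb F_q$ be distinct, $t\ge1$, and let $\varepsilon_1,\dots,\varepsilon_t\in\{\pm1\}$. Put
$$W(p)=\prod_{i=1}^t\bigl(1+\varepsilon_i\eta(a_i-p)\bigr)\ge0,\qquad E=t\,2^{t-1}\sqrt q .$$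
For $p\notin\{a_1,\dots,a_t\}$, $W(p)$ is $2^t$ if $\eta(a_i-p)=\varepsilon_i$ for all $i$, and $0$ otherwise. So $W$ is a smoothed indicator of the pattern.

**Lemma 1.**

(i) $\displaystyle\Bigl|\sum_pW(p)-q\Bigr|\le E-\sqrt q.$

(ii) For $c\in\mathbb F_q$: $\ \displaystyle\Bigl|\sum_pW(p)\eta(c-p)-\varepsilon_jq\Bigr|\le E$ if $c=a_j$, and $\displaystyle\Bigl|\sum_pW(p)\eta(c-p)\Bigr|\le E$ if $c\notin\{a_1,\dots,a_t\}$.

**Proof.** Write $[t]=\{1,\dots,t\}$ and $\varepsilon_I=\prod_{i\in I}\varepsilon_i$, and expand
$$W(p)=\sum_{I\subseteq[t]}\varepsilon_I\prod_{i\in I}\eta(a_i-p).$$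
We use $\sum_I|I|=t2^{t-1}$, which holds since each $i$ lies in $2^{t-1}$ subsets.

For (i), the term $I=\emptyset$ contributes $q$. For $I\ne\emptyset$, the polynomial $\prod_{i\in I}(a_i-X)$ is squarefree of degree $|I|$, so its term is at most $(|I|-1)\sqrt q$ in absolute value. The total error is at most
$$\sqrt q\sum_{I\ne\emptyset}(|I|-1)=\sqrt q\,(t2^{t-1}-2^t+1)\le E-\sqrt q,$$
because $2^t-1\ge1$.

For (ii), we show that the term for $I$ contributes an error of at most $|I|\sqrt q$; summing over $I$ then gives $E$. There are three kinds of terms.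

* If $c\notin\{a_i:i\in I\}$ (this includes $I=\emptyset$), the polynomial $(c-X)\prod_{i\in I}(a_i-X)$ is squarefree of degree $|I|+1$, so the term is at most $|I|\sqrt q$ in absolute value.
* If $c=a_j$ and $I=\{j\}$, the term is $\varepsilon_j\sum_p\eta(a_j-p)^2=\varepsilon_j(q-1)$, which differs from the main term $\varepsilon_jq$ by $1\le\sqrt q$.
* If $c=a_j$, $j\in I$ and $|I|\ge2$, then $\eta(a_j-p)^2$ is $1$ except at $p=a_j$, and the term is $\pm\sum_{p\ne a_j}\prod_{i\in I\setminus\{j\}}\eta(a_i-p)$. The sum over all $p$ is at most $(|I|-2)\sqrt q$ in absolute value, and the omitted term is at most $1$. So we get at most $(|I|-2)\sqrt q+1\le|I|\sqrt q$.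

The main term $\varepsilon_jq$ comes only from the second kind, so only if $c=a_j$. $\square$

## A sparse $z$ forces a zero entry

This section turns the failed two-point flow of $D_7$ into a general statement.

**Lemma 2.** Let $z\neq0$ satisfy (2), let $S$ be its support and $t=|S|$. If $t2^{t-1}<\sqrt q$, then the flow defined by $z$ has an entry equal to $0$.

**Proof.** Apply Lemma 1 with $\{a_1,\dots,a_t\}=S$ and all $\varepsilon_j=1$. We look for a point $p\notin S$ with $W(p)>0$. For $p\in S$ one factor of $W(p)$ equals $1$, since $\eta(0)=0$, and the others are at most $2$, so $W(p)\le2^{t-1}$. By (i),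
$$\sum_{p\notin S}W(p)\ \ge\ q-E+\sqrt q-t2^{t-1}\ >\ q-E=\sqrt q\,\bigl(\sqrt q-t2^{t-1}\bigr)>0 .$$
So there is $p\notin S$ with $W(p)>0$. No $a-p$ with $a\in S$ is zero, so every factor $1+\eta(a-p)$ is $0$ or $2$, and hence all are $2$: $\eta(a-p)=1$ for all $a\in S$. Then $y_p=\sum_{a\in S}z_a=0$ by (2), and $z_p=0$. By (3), $x'_p=0$. $\square$

**What this gives directly, and where it stops.** For a flow with entries in $\{\pm1,\dots,\pm C\}$ we have $z\ne0$ (otherwise $x'=0$) and $1\le|S|\le4C^2-1$ by (6). The function $t2^{t-1}$ increases with $t$. So Lemma 2 already excludes such a flow when $\sqrt q>(4C^2-1)\,2^{4C^2-2}$, and the conjecture is refuted for very large $q$. But for $C=4$ this asks for $\sqrt q>63\cdot2^{62}$, far beyond the $165888$ of Theorem 1. And since the condition requires $\log_2q$ to exceed about $8C^2$, it bounds $f(D_q)$ from below only by order $\sqrt{\log q}$, not $\log q$. The loss is at one point: Lemma 2 prescribes $\eta(a-p)$ for every $a\in S$, each prescription halves the supply of points $p$, and (6) allows almost $4C^2$ of them.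

## A $z$ with more than $2C$ nonzero entries forces a large entry

To get past that point, look at what happens when $S$ is large. We would like a $p$ with $\eta(a-p)=\operatorname{sgn}z_a$ for all $a\in S$; then $y_p=\sum_a|z_a|\ge|S|$, which contradicts $|y_p|\le2C$ as soon as $|S|>2C$. Prescribing all these signs is as costly as before. But $2C+1$ of them would be enough if the other terms of $y_p$ did no harm. For an individual $p$ they may do harm. On average over the points $p$ with the prescribed $2C+1$ signs, they do not: this is Lemma 1(ii) for $c\notin\{a_1,\dots,a_t\}$. So we prescribe only $2C+1$ signs and average $y_p$ against $W$.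

**Proof of Theorem 1.** Assume $\sqrt q>C(2C+1)^22^{2C+1}$ and suppose there is a flow with all entries in $\{\pm1,\dots,\pm C\}$. Then $z$ is integral, $|y_p|\le2C$, and (6) holds. The support $S$ of $z$ is nonempty, since $z=0$ would give $x'=0$ by (1).

**Case 1: $|S|\ge2C+1$.** The aim is to contradict $|y_p|\le 2C$. Put $t=2C+1$, choose distinct $a_1,\dots,a_t\in S$, and let $\varepsilon_j=\operatorname{sgn}z_{a_j}$. We estimate $\sum_pW(p)y_p$ in two ways.

From below: exchange the sums to get
$$\sum_pW(p)y_p=\sum_c z_c\sum_pW(p)\eta(c-p).$$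
By (ii), the inner sum for $c=a_j$ is $\varepsilon_jq$ up to an error of at most $E$, so this $c$ contributes at least $q\,\varepsilon_jz_{a_j}-E|z_{a_j}|=q|z_{a_j}|-E|z_{a_j}|$. Every other $c$ contributes at least $-E|z_c|$. Using $|z_{a_j}|\ge1$ and (6),
$$\sum_pW(p)y_p\ \ge\ q\sum_{j=1}^t|z_{a_j}|-E\sum_c|z_c|\ \ge\ qt-4C^2E .$$

From above: $W\ge0$ and $y_p\le2C$, so (i) gives
$$\sum_pW(p)y_p\le2C\sum_pW(p)\le2C(q+E).$$

Comparing, and recalling $t-2C=1$ and $E=(2C+1)2^{2C}\sqrt q$,
$$q=q(t-2C)\le E(4C^2+2C)=(2C+1)\,2^{2C}\sqrt q\cdot2C(2C+1),$$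
that is, $\sqrt q\le C(2C+1)^2\,2^{2C+1}$. This contradicts the assumption.

**Case 2: $1\le|S|\le2C$.** The aim is to find a zero entry. With $t=|S|$ we have $t2^{t-1}\le2C\cdot2^{2C-1}=C\,2^{2C}<\sqrt q$, so Lemma 2 applies: some entry of the flow is $0$. This contradicts the flow being nowhere-zero. $\square$

So the conjecture is disproved.

**The lower bound in Theorem 2(b).** Taking logarithms, the condition of Theorem 1 reads $\log_2q>g(C)$ with
$$g(C)=4C+2+2\log_2\bigl(C(2C+1)^2\bigr),$$
an increasing function with $g(C)=4C+O(\log C)$ for $C\ge2$. For $q$ large, let $C$ be the largest integer with $g(C)<\log_2q$. Then $f(D_q)>C$, while $\log_2q\le g(C+1)=4C+O(\log C)$, and $C\to\infty$ as $q\to\infty$. Hence $f(D_q)\ge(\frac14-o(1))\log_2q$. $\square$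

## From integers to arbitrary finite sets of reals

**Proof of Theorem 2(a).** The aim is to convert a flow with entries in $F$ into an integral flow with bounded nonzero entries. We may assume $F\ne\emptyset$, since no vector has entries in the empty set. Let $V$ be the finite-dimensional $\mathbb Q$-vector space spanned by $F$ inside $\mathbb R$.

**Step 1: a linear map that kills no element of $F$.** Choose a $\mathbb Q$-basis of $V$ and let $\pi_1,\dots,\pi_n$ be the coordinate functions. For an integer $h$ put $\varphi_h=\sum_{i=1}^nh^i\pi_i$. For each $f\in F$, the coordinates of $f$ are not all $0$, so $\varphi_h(f)$ is a nonzero polynomial in $h$ and has finitely many roots. As $F$ is finite, some $h$ avoids all these roots. So there is a $\mathbb Q$-linear $\varphi:V\to\mathbb Q$ with $\varphi(f)\ne0$ for all $f\in F$. Multiplying $\varphi$ by a common denominator, we may assume $\varphi(F)\subset\{\pm1,\dots,\pm C\}$ for some integer $C$.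

**Step 2: transport.** Let $x$ be a flow with entries in $F$. Each row of $Ax=0$ is a sum of entries of $x$ with integer coefficients, so applying $\varphi$ to it shows that the vector with entries $\varphi(x_j)$ is also a flow. Its entries lie in $\{\pm1,\dots,\pm C\}$. By Theorem 1 this is impossible for $D_q$ once $q\equiv3\pmod4$ is large enough, for instance for $q=3^{2j+1}$ with $j$ large. These are infinitely many simple designs, with different numbers of points. $\square$

As an example of Step 1, for $F=\{1,\sqrt2,1-\sqrt2\}$ the map $\varphi(\alpha+\beta\sqrt2)=\alpha+2\beta$ takes the values $1,2,-1$.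

## Transversals of the sets $p+Q$ and $p+N$: the logarithmic upper bound

The lower bound has the right order. To see this we build a flow, following the pattern of the example in $D_7$: there $z$ was $-3,1,1,1$ on $\{0,1,2,3\}$.

**Proof of the upper bound in Theorem 2(b).**

**Step 1: a small set meeting all $p+Q$ and all $p+N$.** We look for $T\subseteq\mathbb F_q$ that meets each of the $2q$ sets $p+N$, $p+Q$ with $p\in\mathbb F_q$. Each of them has $\frac{q-1}2$ elements. If $m\geq1$ of them are not yet met, these have $m\frac{q-1}2$ incidences with the $q$ elements of $\mathbb F_q$, so some element lies in at least $m\frac{q-1}{2q}$ of them. Adding this element to $T$ leaves at most $m\bigl(1-\frac{q-1}{2q}\bigr)=m\frac{q+1}{2q}$ unmet. So after $s$ such choices at most $2q\bigl(\frac{q+1}{2q}\bigr)^s$ sets are unmet. This is less than $1$, hence the number of unmet sets is $0$, when $s>\ln(2q)/\ln\frac{2q}{q+1}$, in particular for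
$$s=\Bigl\lfloor\ln(2q)\big/\ln\tfrac{2q}{q+1}\Bigr\rfloor+1 .$$
(If all sets are met earlier, we stop earlier.) So there is such a $T$ with $|T|\le s$. Also $|T|\ge2$, because $p+N$ and $p+Q$ are disjoint and $T$ meets both.

**Step 2: a weight with few vanishing partial sums.** Fix $t^*\in T$ and put $z_{t^*}=-(|T|-1)$, $z_a=1$ for $a\in T\setminus\{t^*\}$, and $z_a=0$ elsewhere. Then $\sum_az_a=0$, so (1) defines an integer flow. For $U\subseteq T$, the sum of $z$ over $U$ is $|U|$ if $t^*\notin U$, and $(|U|-1)-(|T|-1)=|U|-|T|$ if $t^*\in U$. It vanishes only for $U=\emptyset$ and $U=T$, and its absolute value is always at most $|T|-1$.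

**Step 3: every entry is such a partial sum, with $U\ne\emptyset,T$.** By (1), $-x'_p$ is the sum of $z$ over $T\cap(p+N)$. Also $x_p=z_p-x'_p$ is the sum of $z$ over $T\cap(\{p\}\cup(p+N))$. Both subsets are nonempty, since $T$ meets $p+N$. Both differ from $T$, since $T$ meets $p+Q$, which is disjoint from $\{p\}\cup(p+N)$. So by Step 2 all entries are nonzero integers of absolute value at most
$$|T|-1\le s-1\le\frac{\ln(2q)}{\ln\frac{2q}{q+1}} .$$
As $q\to\infty$, $\frac{2q}{q+1}\to2$, so the right side is $(1+o(1))\log_2q$. $\square$

## A polynomial bound for every 2-design with $b>v$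

**Proof of Theorem 2(c).** First let $k=v$. Then every block contains all points, $A$ is the all-ones matrix, and the flows are the vectors with sum $0$. Since $b>v\ge2$, we have $b\ge3$. If $b$ is even, use $b/2$ pairs $1,-1$. If $b$ is odd, use $1,1,-2$ and $(b-3)/2$ pairs $1,-1$. So $f(D)\le2$.

Now let $k<v$. The plan is to write down an integer matrix $R$ with $AR=0$ and nonzero diagonal, and to apply it to a random integer vector. We write $I$ for identity matrices, $J$ for all-ones matrices of whatever size fits, and $\mathbf 1$ for all-ones column vectors.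

**Step 1: parameters.** Two points lie together in $\lambda>0$ blocks, so $k\ge2$. Fix a point $p$ and count pairs $(p',B)$ with $p'\ne p$ and $p,p'\in B$: if $p$ lies in $r_p$ blocks, then $r_p(k-1)=\lambda(v-1)$. So $r_p=r$ is constant, and $r>\lambda$ since $k<v$. Counting incidences, $bk=vr$; since $b>v$, this gives $r>k$. Counting common blocks of points,
$$AA^T=(r-\lambda)I+\lambda J .$$

**Step 2: the matrix $R$.** Define the symmetric integer $b\times b$ matrix
$$R=r(r-\lambda)I-rA^TA+\lambda kJ .$$
Every column of $A$ has sum $k$, and every row has sum $r$. So $AA^TA=(r-\lambda)A+\lambda JA=(r-\lambda)A+\lambda kJ$ and $AJ=rJ$. Hence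
$$AR=r(r-\lambda)A-r(r-\lambda)A-r\lambda kJ+\lambda krJ=0 .$$
So $Ry$ is an integer flow for every $y\in\mathbb Z^b$.

**Step 3: the size of the rows.** From $\mathbf1^TA=k\mathbf1^T$ we get $\mathbf1^TR=\frac1k\mathbf1^TAR=0$, so $JR=0$. Multiplying the definition of $R$ by $R$ on the right, the last two terms vanish and
$$R^2=r(r-\lambda)R .$$
The diagonal entries of $A^TA$ are $k$, so those of $R$ are
$$r(r-\lambda)-rk+\lambda k=(r-\lambda)(r-k)>0 .$$
As $R$ is symmetric, the squared norm of the row of a block $B$ is
$$(R^2)_{BB}=r(r-\lambda)\cdot(r-\lambda)(r-k)\le r^4 .$$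
By Cauchy–Schwarz its $\ell_1$-norm is at most $\sqrt b\,r^2$.

**Step 4: a random combination without zeros.** Choose the entries of $y$ independently and uniformly from the $b+1$ integers in $[-\lfloor b/2\rfloor,\lceil b/2\rceil]$. Fix a block $B$ and condition on all entries of $y$ except $y_B$. Since $R_{BB}\ne0$, at most one value of $y_B$ makes $(Ry)_B=0$, so this event has probability at most $\frac1{b+1}$. By the union bound, some entry of $Ry$ vanishes with probability at most $\frac b{b+1}<1$. So there is a $y$ for which $Ry$ is a nowhere-zero integer flow. Each of its entries is at most $\lceil b/2\rceil$ times the $\ell_1$-norm of a row of $R$ in absolute value, so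
$$f(D)\le\lceil b/2\rceil\sqrt b\,r^2\le b\cdot b^{1/2}\cdot b^2=b^{7/2},$$
where we used $\lceil b/2\rceil\le b$ and $r\le b$. $\square$
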